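
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture (Erd\H{o}s)}

\title{Sets close to the squares are totally a-primitive}


\begin{abstract}
A set of non-negative integers is a-primitive if it is not a sumset $B+C$ of two sets of
non-negative integers with $|B|,|C|\ge2$, and an infinite set is totally a-primitive if it
is a-primitive and remains so after every finite change.
We prove the conjecture of Erd\H{o}s that every set obtained from the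
squares by changing $o(n^{1/2})$ elements up to $n$ is totally a-primitive. In fact at
most $(1-\delta)n^{1/2}$ changes up to $n$, for a fixed $\delta>0$ and all large $n$, are
harmless, while $n^{1/2}$ changes need not be. The analogous statement, with $n^{1/2}$
replaced by the counting function, holds for the values of any integer polynomial of degree
at least $2$ with positive leading coefficient. When both summands are infinite, the proof
truncates them at $n$ and compares two bounds for the product of their sizes: a lower bound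
from the fact that the squares have few repeated differences, and an upper bound from a
weighted form of additive energy.
\end{abstract}

\section{The question and the results}

\paragraph{Definitions.}
For sets of integers, $B+C=\{b+c:b\in B,\ c\in C\}$. If $\mathcal A,B,C$ are sets of
non-negative integers with $|B|,|C|\ge2$ and $\mathcal A=B+C$, this equality is called an
\emph{a-decomposition} of $\mathcal A$. A set of non-negative integers is
\emph{a-reducible} if it has an a-decomposition and \emph{a-primitive} otherwise. The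
condition $|B|,|C|\ge2$ excludes the trivial decompositions, in which one summand is a
single number. Two sets $\mathcal A,\mathcal A'$ of non-negative integers are
\emph{asymptotically equal}, $\mathcal A'\sim\mathcal A$, if they agree on
$[K,\infty)$ for some $K$. An infinite set $\mathcal A$ of non-negative integers is
\emph{totally a-primitive} if every $\mathcal A'\sim\mathcal A$ is a-primitive.

\paragraph{The squares.}
Let $\mathcal M_2=\{0,1,4,9,\dots\}$ be the set of squares. It is totally a-primitive, for
a simple reason. Suppose $\mathcal A'\sim\mathcal M_2$ and $\mathcal A'=B+C$ with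
$|B|,|C|\ge2$. As $\mathcal A'$ is infinite, one summand, say $C$, is infinite. Take
$b\ne b'$ in $B$. For every large $c\in C$ the numbers $b+c$ and $b'+c$ are both squares,
and they differ by the fixed amount $|b-b'|$. Since the gaps between squares tend to
infinity, this is possible for finitely many $c$ only, a contradiction.

How many elements must we change to destroy this property? Adding $v^2+1$ for
every $v\ge1$ produces the sumset $\mathcal M_2+\{0,1\}$, at the price of about $n^{1/2}$
changes up to $n$. So the natural guess is that the threshold has order $n^{1/2}$. By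
\emph{changing $o(n^{1/2})$ elements of $\mathcal M_2$ up to $n$} we mean passing to a set
$\mathcal A$ of non-negative integers with
$|(\mathcal A\,\triangle\,\mathcal M_2)\cap[0,n]|=o(n^{1/2})$ as $n\to\infty$. We take the
following conjecture from \cite{LH}.

\begin{conjecture}
If we change $o(n^{1/2})$ elements of $\mathcal M_2$ up to $n$, then the new set is always
totally a-primitive.
\end{conjecture}

S\'ark\"ozy and Szemer\'edi proved that, for every $\varepsilon>0$, changing
$o(X^{1/2-\varepsilon})$ elements of the set of squares up to $X$ gives a totally a-primitive set,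
and that $o(X^{1/2-\varepsilon})$ can be replaced here by
$o\bigl(X^{1/2}2^{-(3+\varepsilon)\log X/\log\log X}\bigr)$. We prove the conjecture, with
the best possible constant.

\begin{theorem}\label{thm:squares}
Let $\mathcal A$ be a set of non-negative integers with
\[
\limsup_{n\to\infty}\,|(\mathcal A\,\triangle\,\mathcal M_2)\cap[0,n]|\,n^{-1/2}<1 .
\]
Then $\mathcal A$ is totally a-primitive. In particular, Erd\H{o}s's conjecture holds. The
constant $1$ is sharp: $\mathcal A=\mathcal M_2+\{0,1\}$ is a-reducible and
$|(\mathcal A\,\triangle\,\mathcal M_2)\cap[0,n]|\le\sqrt n$ for all $n\ge1$.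
\end{theorem}

Apart from the size of $\mathcal M_2\cap[0,n]$, the proof uses only two properties of the
squares. Call an infinite set $S$ of non-negative integers \emph{admissible} if
\begin{itemize}
\item[(P1)] the gaps between consecutive elements of $S$ tend to infinity;
\item[(P2)] for every $\varepsilon>0$ there is $C_\varepsilon$ such that for all
$n,d\ge1$ the number of pairs $(s,s')\in S^2$ with $s,s'\le n$ and $s-s'=d$ is at most
$C_\varepsilon n^\varepsilon$.
\end{itemize}
For the squares, (P2) holds because $u^2-v^2=d$ with $u,v\ge0$ forces $u-v$ to be a divisor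
of $d$, this divisor determines $(u,v)$, and $d\le n$ has few divisors.

\begin{theorem}\label{thm:general}
Let $S$ be admissible and let $\mathcal A$ be a set of non-negative integers. Put
\[
x(n)=|\mathcal A\cap S\cap[0,n]|,\qquad y(n)=|(\mathcal A\setminus S)\cap[0,n]|.
\]
Suppose there are $\delta,\eta>0$ and infinitely many $n$ such that
\begin{itemize}
\item[\textup{(i)}] $x(n)\ge(1+\delta)\,y(n)$,
\item[\textup{(ii)}] $x(n)\ge n^{\eta}$,
\item[\textup{(iii)}] $|\mathcal A\cap[0,2n]|\le x(n)^{22/21-\eta}$.
\end{itemize}
Then $\mathcal A$ is totally a-primitive.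
\end{theorem}

\begin{corollary}\label{cor:poly}
Let $f\in\mathbb Z[X]$ have degree $k\ge2$ and positive leading coefficient. Let
$S=f(\mathbb Z_{\ge0})\cap\mathbb Z_{\ge0}$ and $S(n)=|S\cap[0,n]|$. If $\mathcal A$ is a
set of non-negative integers with
$\limsup_{n\to\infty}|(\mathcal A\,\triangle\,S)\cap[0,n]|/S(n)<1$, then $\mathcal A$ is
totally a-primitive. The constant $1$ is sharp.
\end{corollary}

\paragraph{Where the difficulty lies.}
Call the elements of $\mathcal A$ in $S$ good and the others bad. Suppose that
$\mathcal A=B+C$, and let $B_n=B\cap[0,n]$, $C_n=C\cap[0,n]$. The argument used above for the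
squares now gives less: for each large $c\in C$ at least one of $b+c$, $b'+c$ is bad. This
bounds $|C_n|$, essentially by a multiple of the number of bad elements, and likewise
$|B_n|$ if $B$ and $C$ are both infinite. That is no contradiction, since
$|\mathcal A\cap[0,n]|\le|B_n||C_n|$ allows $|B_n|$ and $|C_n|$ to be much smaller than
$|\mathcal A\cap[0,n]|$. We must use pairs $b,b'$ whose difference is allowed to grow with
$n$. For these we know something about differences of good elements, by (P2), but nothing
about differences of bad ones. The next section shows how to work with this one-sided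
information.

\section{The method in a model case}\label{sec:model}

Let $B,C$ be finite sets of integers and let $X\subseteq B+C$; we think of the elements of
$X$ as the good sums. Put $x=|X|$ and $a=|B+C|$. Draw a table whose columns are indexed by
$B$ and rows by $C$, with the number $b+c$ in the cell $(b,c)$. A number may occur in many
cells. For each $s\in X$ choose one cell $(b_s,c_s)$ that contains it, so that
$s=b_s+c_s$, and \emph{mark} it. There are $x$ marked cells.

To see the idea, make three simplifying assumptions: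
every $d\ne0$ has at most one representation $d=s-s'$ with $s,s'\in X$; $a\le2x$; and
all columns contain the same number $m\ge2$ of marked cells, all rows the
same number $m'\ge2$. Thus $x=m|B|=m'|C|$. We show that then $x\le2^{14}$: such
configurations do not exist on a large scale.

\paragraph{Lower bound for $|B||C|$.}
Count ordered pairs of distinct marked cells in a common row. There are
$|C|m'(m'-1)\ge\frac12|C|m'^2=x^2/(2|C|)$ of them. If they contain $s,s'$, then
$s-s'=b_s-b_{s'}\ne0$, so the column pair $(b_s,b_{s'})$ determines $s-s'$ and hence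
$(s,s')$. So the count is at most $|B|^2$, that is, $|B|^2|C|\ge x^2/2$. In the same
way $|C|^2|B|\ge x^2/2$. Multiplying, $(|B||C|)^3\ge x^4/4$.

\paragraph{Upper bound for $|B||C|$.}
Only $a\le2x$ different numbers occur in the $|B||C|$ cells. As $|B||C|$ is at least of
order $x^{4/3}$, there must be many collisions $b_1+c_1=b_2+c_2$ if $x$ is large. We claim,
on the contrary, that $B$ has few coincidences $b_1-b_1'=b_2-b_2'$; let $E(B)$ be the number
of such quadruples in $B^4$. A coincidence involves no element of $X$, but it becomes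
visible in $X$ by the following \emph{transfer}. Take a marked cell in column $b_1$,
containing $s_1$, and one in column $b_2$, containing $s_2$; there are $m^2$ choices. Move
along the rows to the columns $b_1'$ and $b_2'$, arriving at numbers $a_1,a_2\in B+C$
(Figure~\ref{fig:transfer}). Then $s_i-a_i=b_i-b_i'$, hence
\[
s_1-s_2=a_1-a_2 .
\]
Nothing is known about the differences of the $a_i$, but the left side is a difference of
good elements. So there are at most $xa$ quadruples $(s_1,a_1,s_2,a_2)$ of this kind with
$a_1=a_2$, because then $s_1=s_2$, and at most $a^2$ with $a_1\ne a_2$, because then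
$(a_1,a_2)$ determines $(s_1,s_2)$. Since the quadruple determines the marked
cells and then $b_i'=b_i-s_i+a_i$, we get $m^2E(B)\le xa+a^2\le2a^2\le8x^2$, that is,
$E(B)\le8|B|^2$. Likewise $E(C)\le8|C|^2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[gray!60] (-0.7,0)--(6.2,0) (-0.7,1.2)--(6.2,1.2);
\draw[gray!60] (0,-0.6)--(0,1.8) (1.6,-0.6)--(1.6,1.8) (3.6,-0.6)--(3.6,1.8) (5.2,-0.6)--(5.2,1.8);
\draw[->,thick] (0.15,0)--(1.42,0);
\draw[->,thick] (3.75,1.2)--(5.02,1.2);
\fill (0,0) circle (0.1);
\fill (3.6,1.2) circle (0.1);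
\draw[fill=white] (1.6,0) circle (0.1);
\draw[fill=white] (5.2,1.2) circle (0.1);
\node at (0.28,0.25) {$s_1$};
\node at (1.9,0.25) {$a_1$};
\node at (3.88,1.45) {$s_2$};
\node at (5.5,1.45) {$a_2$};
\node at (0,-0.85) {$b_1$};
\node at (1.6,-0.85) {$b_1'$};
\node at (3.6,-0.85) {$b_2$};
\node at (5.2,-0.85) {$b_2'$};
\node at (-1.1,0) {$c_{s_1}$};
\node at (-1.1,1.2) {$c_{s_2}$};
\end{tikzpicture}
\caption{The transfer. The cell in column $b$ and row $c$ contains $b+c$. Black cells are
marked and contain good elements $s_1,s_2$. If $b_1'-b_1=b_2'-b_2$, moving along the rows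
adds the same amount to both, so $s_1-s_2=a_1-a_2$.}
\label{fig:transfer}
\end{figure}

A collision $b_1+c_1=b_2+c_2$ is an equality of a difference $b_1-b_2$ with a difference
$c_2-c_1$, so by Cauchy--Schwarz there are at most $\sqrt{E(B)E(C)}\le8|B||C|$
collisions. If $\rho(g)$ is the number of cells that contain $g$, then
$(|B||C|)^2=\bigl(\sum_g\rho(g)\bigr)^2\le a\sum_g\rho(g)^2\le 8a|B||C|$, whence
$|B||C|\le8a\le16x$.

Combining the two bounds, $x^4/4\le(16x)^3$, so $x\le2^{14}$.

\section{The finite inequality}\label{sec:finite}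

We now drop the three assumptions. The serious one is the third: columns may contain very
different numbers of marked cells. If $w(b)$ is the number of marked cells in column $b$,
the transfer bounds the number of coincidences weighted by $w(b_1)w(b_2)$, with no weight
on $b_1',b_2'$. We shall distribute the weights evenly over all four elements by giving
$b$ the weight $\sqrt{w(b)}$. The same weighted bound also shows
that $w$ is not too concentrated, so that little is lost.

\begin{proposition}\label{prop:finite}
Let $B,C$ be finite non-empty sets of integers, let $X\subseteq B+C$ be non-empty, and put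
$x=|X|$, $a=|B+C|$. Let $t\ge1$ be such that every $d\ne0$ has at most $t$ representations
$d=s-s'$ with $(s,s')\in X^2$. Let $0<\theta<1$ and suppose $|B|,|C|\le(1-\theta)x$. Then
\[
\theta^2x^{22}\le2^{9}\,t^{11}a^{21}.
\]
\end{proposition}

\begin{proof}
Choose $b_s\in B$, $c_s\in C$ with $s=b_s+c_s$ for each $s\in X$, and let
\[
w(b)=|\{s\in X:b_s=b\}|,\qquad z(c)=|\{s\in X:c_s=c\}|,
\]
so that $\sum_bw(b)=\sum_cz(c)=x$.

\emph{Step 1: lower bound for $|B||C|$.} By Cauchy--Schwarz, $\sum_cz(c)^2\ge x^2/|C|$, so
\[
\sum_{c\in C}z(c)(z(c)-1)\ge\frac{x^2}{|C|}-x=\frac{x(x-|C|)}{|C|}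
\ge\frac{\theta x^2}{|C|}.
\]
The left side is the number of pairs $(s,s')\in X^2$ with $s\ne s'$ and $c_s=c_{s'}$. For
such a pair $s-s'=b_s-b_{s'}\ne0$. Hence each pair $(b,b')\in B^2$ with $b\ne b'$ equals
$(b_s,b_{s'})$ for at most $t$ of these pairs, and the left side is at most $t|B|^2$. Thus
$|B|^2|C|\ge\theta x^2/t$. Exchanging $B$ and $C$, we also have
$|C|^2|B|\ge\theta x^2/t$. Multiplying,
\begin{equation}\label{eq:lower}
(|B||C|)^3\ge\theta^2x^4t^{-2}.
\end{equation}

\emph{Step 2: the transfer.} We claim that
\begin{equation}\label{eq:energy}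
\sum_{\substack{b_1,b_1',b_2,b_2'\in B\\ b_1-b_1'=b_2-b_2'}}w(b_1)w(b_2)\le2ta^2 .
\end{equation}
The left side is the number of $(s_1,s_2,b_1',b_2')\in X^2\times B^2$ with
$b_{s_1}-b_1'=b_{s_2}-b_2'$. Put $a_i=b_i'+c_{s_i}\in B+C$. Then
$s_i-a_i=b_{s_i}-b_i'$ for $i=1,2$, so $s_1-s_2=a_1-a_2$. The map
$(s_1,s_2,b_1',b_2')\mapsto(s_1,a_1,s_2,a_2)$ is injective, because
$b_i'=a_i-c_{s_i}$. So it suffices to count $(s_1,a_1,s_2,a_2)$ with $s_i\in X$,
$a_i\in B+C$ and $s_1-s_2=a_1-a_2$. If $a_1=a_2$, then $s_1=s_2$, and there are $xa$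
such quadruples. If $a_1\ne a_2$, each of the at most $a^2$ pairs $(a_1,a_2)$ admits at
most $t$ pairs $(s_1,s_2)$. The total is at most $xa+ta^2\le2ta^2$, as $x\le a$ and
$t\ge1$.

\emph{Step 3: two consequences.} First, keep in \eqref{eq:energy} only the terms with
$b_1=b_2$ and $b_1'=b_2'$. This gives $|B|\sum_bw(b)^2\le2ta^2$. By Cauchy--Schwarz, used
twice,
\[
x^4=\Bigl(\sum_bw(b)\Bigr)^4
\le\Bigl(\sum_bw(b)^{1/2}\Bigr)^2\Bigl(\sum_bw(b)^{3/2}\Bigr)^2
\le\Bigl(\sum_bw(b)^{1/2}\Bigr)^2\cdot x\sum_bw(b)^2 ,
\]
and therefore
\begin{equation}\label{eq:spread}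
\Bigl(\sum_{b\in B}w(b)^{1/2}\Bigr)^2\ge\frac{x^3}{\sum_bw(b)^2}
\ge\frac{x^3|B|}{2ta^2}.
\end{equation}

Second, for an integer $d$ put
\[
R_B(d)=\sum_{\substack{b_1,b_2\in B\\ b_1-b_2=d}}\bigl(w(b_1)w(b_2)\bigr)^{1/2}.
\]
Let $r(d)$ be the number of pairs $(b_1',b_2')\in B^2$ with $b_1'-b_2'=d$; it is also the
number of terms in $R_B(d)$. By Cauchy--Schwarz,
$R_B(d)^2\le r(d)\sum_{b_1-b_2=d}w(b_1)w(b_2)$. Summing the right side over $d$, we obtain
the sum of $w(b_1)w(b_2)$ over all $(b_1,b_1',b_2,b_2')\in B^4$ with
$b_1-b_2=b_1'-b_2'$. This is the same condition as $b_1-b_1'=b_2-b_2'$, so by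
\eqref{eq:energy}
\begin{equation}\label{eq:RB}
\sum_dR_B(d)^2\le2ta^2 .
\end{equation}
Exchanging the roles of $B$ and $C$ in Steps 2 and 3 gives \eqref{eq:spread} and
\eqref{eq:RB} with $C,z,R_C$ in place of $B,w,R_B$.

\emph{Step 4: upper bound for $|B||C|$.} Group the pairs $(b,c)$ by the value of $b+c$,
which takes $a$ values. By Cauchy--Schwarz,
\[
\Bigl(\sum_bw(b)^{1/2}\sum_cz(c)^{1/2}\Bigr)^2
\le a\sum_{\substack{b_1,b_2\in B,\ c_1,c_2\in C\\ b_1+c_1=b_2+c_2}}
\bigl(w(b_1)w(b_2)z(c_1)z(c_2)\bigr)^{1/2}.
\]
The condition reads $b_1-b_2=c_2-c_1$, so the last sum is $\sum_dR_B(d)R_C(d)$, since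
$R_C(-d)=R_C(d)$. By Cauchy--Schwarz and \eqref{eq:RB} for $B$ and $C$ it is at most
$2ta^2$. So the left side is at most $2ta^3$, while by \eqref{eq:spread} for $B$ and $C$ it
is at least $x^6|B||C|/(4t^2a^4)$. Hence
\begin{equation}\label{eq:upper}
|B||C|\le8\,t^3a^7x^{-6}.
\end{equation}

Inserting \eqref{eq:upper} in \eqref{eq:lower},
$\theta^2x^4t^{-2}\le2^9t^9a^{21}x^{-18}$, which is the claim.
\end{proof}

If $\theta$ is fixed and $t$ and $a/x$ are at most small powers of $x$, then
\eqref{eq:lower} says that $|B||C|$ is at least about $x^{4/3}$ and \eqref{eq:upper} that it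
is at most about $x$. The exponent $22/21$ in Theorem~\ref{thm:general} marks the size of
$a$ up to which the two bounds conflict. The hypothesis $|B|,|C|\le(1-\theta)x$ ensures that
many pairs of marked cells share a row, and many a column. It cannot be dropped: for
$B=\{0\}$ and $C=X=\{1,2,4,\dots,2^{x-1}\}$ we have $a=x$, we may take $t=1$, and the
conclusion fails for large $x$ and fixed $\theta$.

\section{Proof of Theorem~\ref{thm:general}}\label{sec:general}

Let $\mathcal N$ be the infinite set of $n$ that satisfy (i)--(iii). By (ii),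
$x(n)\to\infty$ as $n\to\infty$ in $\mathcal N$; in particular $\mathcal A$ is infinite. Let
$\mathcal A'\sim\mathcal A$ and suppose, for a contradiction, that $\mathcal A'=B+C$ with
$|B|,|C|\ge2$. Put $x'(n)=|\mathcal A'\cap S\cap[0,n]|$,
$y'(n)=|(\mathcal A'\setminus S)\cap[0,n]|$ and
$K=|\mathcal A\,\triangle\,\mathcal A'|<\infty$. Then $|x-x'|\le K$, $|y-y'|\le K$ and
$|\mathcal A'\cap[0,2n]|\le|\mathcal A\cap[0,2n]|+K$. By (i),
$(1+\delta)y'\le(1+\delta)y+(1+\delta)K\le x+(1+\delta)K$ on $\mathcal N$, so with
$K'=(2+\delta)K$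
\begin{equation}\label{eq:domin}
(1+\delta)\,y'(n)\le x'(n)+K'\qquad(n\in\mathcal N).
\end{equation}
Also $x'(n)\to\infty$ as $n\to\infty$ in $\mathcal N$.

Either at least one summand is finite or both are infinite. A finite summand keeps all
shifts bounded, so (P1) alone decides the first case; the extremal example
$\mathcal M_2+\{0,1\}$ is of this kind. In the second case we use (P1) to verify the
hypothesis $|B_n|,|C_n|\le(1-\theta)x'(n)$ of Proposition~\ref{prop:finite} for the
truncated sets, and (P2) to control $t$.

\subsection{At least one summand is finite}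

By symmetry let $B$ be finite, and let $D=\max B-\min B\ge1$. By (P1) there is an
integer $V\ge0$ such that distinct elements of $S$ that are at least $V$ differ by more
than $2D$.

For each $s\in\mathcal A'\cap S$ with $V+D\le s\le n-D$ fix $b\in B$ and $c\in C$ with
$s=b+c$, fix $b'\in B\setminus\{b\}$, and put $e=b'+c\in\mathcal A'$. Then
$0<|e-s|\le D$ and $V\le e\le n$, so $e\notin S$ by the choice of $V$. If $s$ and
$\tilde s$ lead to the same $e$, then $|s-\tilde s|\le2D$, so $s=\tilde s$. Thus
$s\mapsto e$ is an injection into $(\mathcal A'\setminus S)\cap[0,n]$. The range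
$V+D\le s\le n-D$ omits at most $V+2D$ of the integers in $[0,n]$. Hence
\[
x'(n)\le y'(n)+V+2D .
\]
With \eqref{eq:domin} this gives $\delta y'(n)\le K'+V+2D$ for all $n\in\mathcal N$. So
$y'$, and then $x'$, is bounded on $\mathcal N$, a contradiction.

\subsection{Both summands are infinite}

Let $B_n=B\cap[0,n]$, $C_n=C\cap[0,n]$ and $\theta=\dfrac{\delta}{4(1+\delta)}$.

\paragraph{Claim.} $|B_n|,|C_n|\le(1-\theta)x'(n)$ for all large $n\in\mathcal N$.

\medskip
By symmetry it suffices to treat $C_n$. Two elements $b,b'$ of $B$ would only give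
$|C_n|\le2y'(n)+O(1)$, since of two sums at least one is bad. Of $k$ sums at least $k-1$
are bad, and this is why we now use many elements of $B$. Choose $k\ge2$ with
$1/(k-1)\le\delta/2$ and distinct $b_1,\dots,b_k\in B$, which is possible as $B$ is
infinite. Let $\beta=\max_ib_i$, and by (P1) choose an integer $V\ge0$ such that distinct
elements of $S$ that are at least $V$ differ by more than $\beta$.

Let $c\in C$ with $V\le c\le n-\beta$. The $k$ distinct numbers $c+b_i$ lie in
$\mathcal A'\cap[V,n]$ and differ pairwise by at most $\beta$, so at most one of them is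
in $S$. Hence $c+b_i\in(\mathcal A'\setminus S)\cap[0,n]$ for at least $k-1$ indices
$i$. For each fixed $i$ the map $c\mapsto c+b_i$ is injective, so counting the pairs
$(c,i)$ with $V\le c\le n-\beta$ and $c+b_i\notin S$ we find
$(k-1)\,|\{c\in C:V\le c\le n-\beta\}|\le k\,y'(n)$. The condition
$V\le c\le n-\beta$ omits at most $V+\beta$ elements of $C_n$. With
$\frac k{k-1}\le1+\frac\delta2$ and \eqref{eq:domin},
\[
|C_n|\le\frac{k}{k-1}\,y'(n)+V+\beta
\le\frac{1+\delta/2}{1+\delta}\,\bigl(x'(n)+K'\bigr)+V+\beta
\qquad(n\in\mathcal N).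
\]
Since $\frac{1+\delta/2}{1+\delta}=1-2\theta$ and $x'(n)\to\infty$ along $\mathcal N$,
the claim follows.

\paragraph{Conclusion.}
Let $n\in\mathcal N$ be large and $X=\mathcal A'\cap S\cap[0,n]$, so $|X|=x'(n)$, and
$X$, $B_n$, $C_n$ are non-empty. Every $s\in X$ is $b+c$ with $b\in B$, $c\in C$, and
$b,c\le s\le n$ because all these numbers are non-negative. So
$X\subseteq B_n+C_n\subseteq\mathcal A'\cap[0,2n]$, and by (iii)
\[
a:=|B_n+C_n|\le x(n)^{22/21-\eta}+K .
\]
As $|x-x'|\le K$ and $x(n)\to\infty$ along $\mathcal N$, we have $\frac12x(n)\le x'(n)$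
for large $n$. Moreover $a\ge x'(n)\ge2K$ for large $n$, so
$x(n)^{22/21-\eta}\ge a-K\ge K$, and hence $a\le2x(n)^{22/21-\eta}$. By (P2) with
$\varepsilon=\eta^2$, applied to $|d|$ for each $d\ne0$, we may take $t=Mn^{\eta^2}$ with a
constant $M\ge1$ independent of $n$. Proposition~\ref{prop:finite}, applied to $B_n$,
$C_n$, $X$, gives
\[
\theta^22^{-22}x(n)^{22}\le\theta^2x'(n)^{22}\le2^9t^{11}a^{21}
\le2^{9}\,M^{11}n^{11\eta^2}\cdot2^{21}x(n)^{22-21\eta}.
\]
So $x(n)^{21\eta}\le2^{52}\theta^{-2}M^{11}n^{11\eta^2}$. By (ii) the left side is at least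
$n^{21\eta^2}$. Thus $n^{10\eta^2}\le2^{52}\theta^{-2}M^{11}$, which is false for large
$n\in\mathcal N$. This contradiction completes the proof of
Theorem~\ref{thm:general}. \qed

\section{Polynomial values and squares}

The only outside fact that we use is the classical divisor bound: if $\tau(d)$ is the number
of positive divisors of $d$, then for every $\varepsilon>0$ there is $c_\varepsilon$ with
$\tau(d)\le c_\varepsilon d^\varepsilon$ for all $d\ge1$ \cite{HW}.

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
Let $\alpha>0$ be the leading coefficient of $f$.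

\emph{$S$ is admissible.} There is an integer $v_0\ge0$ such that $f$ is strictly increasing
on $[v_0,\infty)$ and $f(v_0)$ exceeds $0$ and all $f(u)$ with integers $0\le u<v_0$. So the
elements of $S$ from $f(v_0)$ on are $f(v_0)<f(v_0+1)<\cdots$. Since $f(v+1)-f(v)$ is a
polynomial in $v$ of degree $k-1\ge1$ with leading coefficient $k\alpha>0$, these gaps tend
to infinity, which is (P1).

For (P2) let $n,d\ge1$. If $d>n$ there is nothing to count, so let $d\le n$. The number of
pairs in (P2) is at most the number of pairs $(u,v)$ of non-negative integers with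
$f(u)-f(v)=d$. For such a pair $w=u-v$ is non-zero, and it divides $f(u)-f(v)=d$ because
$f$ has integer coefficients. So there are at most $2\tau(d)$ possible $w$. For given $w$,
the equation $f(v+w)-f(v)=d$ is polynomial in $v$ of degree exactly $k-1\ge1$, with leading
coefficient $k\alpha w\ne0$, so it has at most $k-1$ solutions. Hence the number of pairs is
at most $2(k-1)\tau(d)\le2(k-1)c_\varepsilon n^\varepsilon$.

\emph{The hypotheses of Theorem~\ref{thm:general} hold.} Choose $\delta\in(0,1)$ with
$|(\mathcal A\,\triangle\,S)\cap[0,n]|\le(1-\delta)S(n)$ for all large $n$, and let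
$q(n)=|(S\setminus\mathcal A)\cap[0,n]|$. Then, for large $n$,
$q(n)+y(n)\le(1-\delta)S(n)$ and $x(n)=S(n)-q(n)$, so
\[
x(n)\ge y(n)+\delta S(n)\ge(1+\delta)\,y(n),\qquad x(n)\ge\delta S(n),
\]
where we used $y(n)\le S(n)$. This gives (i). From the description of $S$ above,
$S(n)/(n/\alpha)^{1/k}\to1$. So (ii) holds for large $n$ if
$\eta\le1/(2k)$. Moreover $S(2n)/S(n)\to2^{1/k}<2$, and therefore, for large $n$,
\[
|\mathcal A\cap[0,2n]|\le S(2n)+(1-\delta)S(2n)\le2S(2n)\le4S(n)\le4\delta^{-1}x(n).
\]
If $\eta\le1/42$, then $22/21-\eta\ge43/42>1$, and (iii) holds for large $n$ because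
$x(n)\to\infty$. So Theorem~\ref{thm:general} applies with $\eta=\min(1/42,1/(2k))$.

\emph{Sharpness.} The set $\mathcal A=S+\{0,1\}$ is a-reducible, and
$\mathcal A\,\triangle\,S\subseteq S+1$, so
$|(\mathcal A\,\triangle\,S)\cap[0,n]|\le S(n)$ for all $n$. Thus ``$<1$'' cannot be
replaced by ``$\le1$''.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:squares}]
Take $f=X^2$ in Corollary~\ref{cor:poly}. Then $S=\mathcal M_2$ and
$S(n)=\lfloor\sqrt n\rfloor+1$, so $S(n)/\sqrt n\to1$ and the hypothesis of
Theorem~\ref{thm:squares} is that of the corollary. Under the hypothesis of Erd\H{o}s's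
conjecture the limsup is $0$, so the conjecture holds.

For the sharpness, let $\mathcal A=\mathcal M_2+\{0,1\}$, which is a-reducible. Since
$v^2+1$ is a square for $v=0$ but not for $v\ge1$, we have
$\mathcal A\,\triangle\,\mathcal M_2=\{v^2+1:v\ge1\}$. For $n\ge1$ this set has
$\lfloor\sqrt{n-1}\rfloor\le\sqrt n$ elements in $[0,n]$. So ``$\limsup<1$'' can be
weakened neither to ``$\limsup\le1$'' nor even to ``$\le\sqrt n$ for all $n\ge1$''.
\end{proof}

The last example also shows that the factor $1+\delta$ in Theorem~\ref{thm:general}(i)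
cannot be replaced by $1$. With $S=\mathcal M_2$ and $\mathcal A=\mathcal M_2+\{0,1\}$
we have $x(n)=\lfloor\sqrt n\rfloor+1>\lfloor\sqrt{n-1}\rfloor=y(n)$ for all $n\ge1$.
Also $|\mathcal A\cap[0,2n]|\le2\sqrt{2n}+1\le4x(n)$, so (ii) and (iii) hold
with $\eta=1/42$ for all large $n$. Yet $\mathcal A$ is a-reducible.

\begin{thebibliography}{9}

\bibitem{HW}
Hardy--Wright, Theorem 315.

\bibitem{LH}
\emph{Indecomposability Of Sequences Defined By Polynomials And By Narrow Sets Of Primes},
\texttt{https://ntrg.math.unideb.hu/LH2022Talk.pdf}.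

\end{thebibliography}

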